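# Closed subgroups of products of countably compact groups, and sequential completeness

## 1. Precompact groups, completions, sequential completeness, countable compactness

All topological groups are Hausdorff. We write $\omega=\{0,1,2,\dots\}$, and "almost all" means "all but finitely many". The group with two elements is $\mathbb Z(2)=\{0,1\}$, written additively. The circle group is $\mathbb T=\mathbb R/\mathbb Z$, and $\|t\|$ is the distance from $t\in\mathbb T$ to $0$. A point $y$ is a cluster point of a sequence if every neighborhood of $y$ contains the terms for infinitely many indices.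

**Definition 1 (precompact).** A topological group $G$ is precompact if for every neighborhood $U$ of the identity there is a finite set $F\subseteq G$ with $G=FU$.

Example: every subgroup $G$ of a compact group $K$ is precompact. Given a neighborhood $V\cap G$ of the identity in $G$, with $V$ a neighborhood in $K$, pick an open $W\ni 1$ in $K$ with $W^{-1}W\subseteq V$. Finitely many translates $kW$ cover $K$. For each of them that meets $G$ choose $g\in G\cap kW$; then $kW\cap G\subseteq gW^{-1}W\cap G\subseteq g(V\cap G)$. So finitely many translates of $V\cap G$ cover $G$. For instance, $\mathbb Z$ with the $3$-adic topology, as a subgroup of $\mathbb Z_3$, is precompact. The group $\mathbb R$ is not: finitely many translates of $(-1,1)$ form a bounded set.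

**Definition 2 (Raikov completion).** $\varrho G$ denotes the Raikov completion of $G$: the complete group, unique up to isomorphism over $G$, that contains $G$ as a dense subgroup. We use these textbook facts.

- (F1) $G$ is precompact iff $\varrho G$ is compact. If $G$ is a subgroup of a compact group $K$, then $\varrho G$ is the closure of $G$ in $K$. If $G$ is Abelian, so is $\varrho G$.
- (F2) Every continuous homomorphism $G\to H$ extends uniquely to a continuous homomorphism $\varrho G\to\varrho H$.
- (F3) In a compact space every sequence has a cluster point, and a sequence with exactly one cluster point converges to it.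

Example: for $\mathbb Z$ with the $3$-adic topology, $\varrho\mathbb Z=\mathbb Z_3$.

**Definition 3 (sequentially complete).** $G$ is sequentially complete if no sequence in $G$ converges to a point of $\varrho G\setminus G$.

Examples: compact groups are sequentially complete, since $\varrho G\setminus G=\emptyset$. The $3$-adic group $\mathbb Z$ is not: $1+3+\dots+3^n=(3^{n+1}-1)/2$ converges in $\mathbb Z_3$ to $-\tfrac12\notin\mathbb Z$. A noncompact example is the group $\Sigma_0\le\mathbb Z(2)^{\omega_1}$ of all elements with countable support. It is dense, so $\varrho\Sigma_0=\mathbb Z(2)^{\omega_1}$. The limit of a convergent sequence from $\Sigma_0$ vanishes off the union of countably many countable supports, so it lies in $\Sigma_0$.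

**Definition 4 (countably compact).** A space is countably compact, CC for short, if every sequence in it has a cluster point in it. Closed subspaces of CC spaces are CC.

Example: $\Sigma_0$ is CC and not compact. A sequence in $\Sigma_0$ lies in the compact subgroup $\mathbb Z(2)^{C}\times\{0\}\subseteq\Sigma_0$ for some countable $C\subseteq\omega_1$, so it has a cluster point there.

With these terms in place, we ask: is it consistent with ZFC that a precompact Abelian group $G$ is topologically isomorphic to a closed subgroup of a product of CC Abelian groups exactly when $G$ is sequentially complete, for all such $G$? The answer is no. One implication always holds. The other fails in ZFC, and there is a counterexample that is countable and in which every element has order at most $2$.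

## 2. Closed subgroups of products are intersections of CC subgroups of the completion

The property "closed in some product" speaks about unknown groups outside $G$. We first translate it into a statement inside the one compact group $\varrho G$.

**Lemma 1.** Let $G$ be a precompact group. Then $G$ is topologically isomorphic to a closed subgroup of a product of CC groups iff $G$ is an intersection of CC subgroups of $\varrho G$. If $G$ is Abelian, the CC groups may be taken Abelian.

*Proof.* **Step 1: extend an embedding to the completion.** Let $f=(f_i)_{i\in I}:G\to\prod H_i$ be a topological isomorphism onto a closed subgroup, with all $H_i$ CC. By (F2) let $\hat f_i:\varrho G\to\varrho H_i$ extend $f_i$, and put $\hat f=(\hat f_i):\varrho G\to\prod\varrho H_i$. Its image $K$ is compact and contains $f(G)$ as a dense subset, so $K$ is the closure of $f(G)$ in $\prod\varrho H_i$, and $K=\varrho(f(G))$ by (F1). The inverse $f(G)\to G$ extends by (F2) to a continuous homomorphism $h:K\to\varrho G$. Since $h\circ\hat f$ is the identity on the dense subgroup $G$, it is the identity on $\varrho G$. So $\hat f$ is injective.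

**Step 2: pull the factors back to CC subgroups.** Put $N_i=\hat f_i^{-1}(H_i)$, a subgroup of $\varrho G$ that contains $G$. We claim that $N_i$ is CC. Let $C=\hat f_i(\varrho G)$, a compact set. Then $H_i\cap C$ is closed in $H_i$, hence CC. Let $(y_k)$ be a sequence in $N_i$. The sequence $(\hat f_i(y_k))$ has a cluster point $h\in H_i\cap C$. The fiber $\Phi=\hat f_i^{-1}(h)$ is nonempty, compact, and contained in $N_i$. Suppose no point of $\Phi$ is a cluster point of $(y_k)$. Then every point of $\Phi$ has an open neighborhood that contains $y_k$ for only finitely many $k$. Finitely many of these neighborhoods cover $\Phi$; let $V$ be their union, so $y_k\in V$ for only finitely many $k$. The set $\hat f_i(\varrho G\setminus V)$ is compact and does not contain $h$, so for infinitely many $k$ the point $\hat f_i(y_k)$ lies outside it. For these $k$ we have $y_k\in V$, a contradiction.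

**Step 3: intersect.** Clearly $G\subseteq\bigcap N_i$. If $y\in\bigcap N_i$, then $\hat f(y)\in K\cap\prod H_i$, which is the closure of $f(G)$ in $\prod H_i$, that is, $f(G)$. So $\hat f(y)=f(g)=\hat f(g)$ for some $g\in G$, and $y=g$ by injectivity. Hence $G=\bigcap N_i$.

**Step 4: the converse.** Let $G=\bigcap_{i\in I}N_i$ with CC subgroups $N_i\le\varrho G$; adding $\varrho G$ to the list, we may assume $I\ne\emptyset$. The diagonal map $\delta:\varrho G\to(\varrho G)^I$ is an embedding of a compact group, so its image is closed. Also $\delta(\varrho G)\cap\prod N_i=\delta(\bigcap N_i)=\delta(G)$. So $\delta(G)\cong G$ is closed in $\prod N_i$. If $G$ is Abelian, so are $\varrho G$ and all $N_i$. $\square$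

**The implication that holds.** Let $G=\bigcap N_i$ be as in Lemma 1, and let $g_k\in G$ converge to $y\in\varrho G$. For each $i$ the sequence has a cluster point in $N_i$, and the only cluster point of a convergent sequence is its limit. So $y\in N_i$ for all $i$, and $y\in G$. Thus closed subgroups of products of CC groups, if precompact, are sequentially complete.

**The metrizable case.** Suppose $\varrho G$ is metrizable, as for $\mathbb Z\subseteq\mathbb Z_3$ or $\bigoplus_\omega\mathbb Z(2)\subseteq\mathbb Z(2)^\omega$. Every point of $\varrho G$ is then a limit of a sequence in $G$, so $G$ is sequentially complete iff $G=\varrho G$, that is, iff $G$ is compact. A compact group is a closed subgroup of itself. So the equivalence holds here, and counterexamples must be sought among nonmetrizable groups.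

## 3. Adding cluster points, and points that cannot be avoided

Let $G$ be sequentially complete. To prove the remaining implication with Lemma 1 we would need, for each $y\in\varrho G\setminus G$, a CC group $N$ with $G\le N\le\varrho G$ and $y\notin N$. The sensible plan is to start with $G$ and adjoin cluster points of sequences one after another, keeping $y$ out. Let us see how far this goes when $G$ is countable and $2g=0$ for all $g\in G$ (a Boolean group).

Let $(g_n)$ be a sequence in $G$ without a cluster point in $G$. Its set of cluster points in $\varrho G$ is uncountable. Otherwise the closure of $\{g_n:n\in\omega\}$ would be a countable compact space, hence metrizable, and $(g_n)$ would have a convergent subsequence; by sequential completeness the limit would be a cluster point in $G$. Since $y+G$ is countable, we can choose a cluster point $a\notin y+G$. Then $y\notin G\cup(G+a)=\langle G,a\rangle$. Moreover $\langle G,a\rangle$ is again countable and sequentially complete: a convergent sequence in it has infinitely many terms in $G$ or infinitely many in $G+a$, so its limit is in $G$ or in $G+a$. Hence we can repeat, and every finite number of steps succeeds.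

The plan stops at stage $\omega$. After infinitely many steps we have a countable group that contains $a_0,a_1,a_2,\dots$ and omits $y$, but nothing prevents $a_i\to y$. If that happens, every CC group that contains this union contains $y$. The obstruction is fatal if it arises for every choice of the cluster points.

**Lemma 2.** Let $G$ be precompact, $x\in\varrho G\setminus G$, and let $(e_{i,n})_{i,n\in\omega}$ be elements of $G$ such that whenever $a_i\in\varrho G$ is a cluster point of $(e_{i,n})_n$ for each $i$, then $a_i\to x$. Then $G$ is not topologically isomorphic to a closed subgroup of a product of CC groups, Abelian or not.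

*Proof.* Let $N$ be a CC group with $G\le N\le\varrho G$. Choose a cluster point $a_i\in N$ of $(e_{i,n})_n$ for each $i$. The sequence $(a_i)$ has a cluster point in $N$. Since $a_i\to x$ and $\varrho G$ is Hausdorff, this cluster point is $x$. So $x$ lies in every such $N$, while $x\notin G$. Thus $G$ is not an intersection of CC subgroups of $\varrho G$, and Lemma 1 applies. $\square$

Could something simpler than a double sequence force a point? A single sequence all of whose cluster points equal $x$ converges to $x$ by (F3), so $G$ is not sequentially complete. Likewise, if every row $(e_{i,n})_n$ in Lemma 2 converges, to $a_i$ say, then sequential completeness gives $a_i\in G$, and then $a_i\to x$ gives $x\in G$. So the rows must not converge; yet their cluster points, however chosen, must converge to $x$.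

## 4. Groups generated by evaluations on a family of sets

We now build Boolean groups in which such behavior can be read off from a family of sets. Let $S$ be a countable set and let $\mathbb B$ be a subgroup of $\mathcal P(S)$ under symmetric difference that contains all finite subsets of $S$. For $s\in S$ define $e_s\in\mathbb Z(2)^{\mathbb B}$ by $e_s(A)=1$ iff $s\in A$. Let $G_{\mathbb B}$ be the subgroup of the compact group $\mathbb Z(2)^{\mathbb B}$ generated by all $e_s$. Its elements are
$$g_F=\sum_{s\in F}e_s,\qquad g_F(A)=|F\cap A|\bmod 2,\qquad F\subseteq S\text{ finite}.\tag{1}$$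
So $G_{\mathbb B}$ is a countable precompact Boolean group, and $\varrho G_{\mathbb B}$ is its closure in $\mathbb Z(2)^{\mathbb B}$. If $s\in F$, then $g_F(\{s\})=1$; so $g_F\ne0$ for $F\neq\emptyset$. Two consequences will be used.

**Lemma 3.** (a) If $x\in\mathbb Z(2)^{\mathbb B}$ vanishes at all singletons and $x\ne0$, then $x\notin G_{\mathbb B}$.
(b) If a sequence in $G_{\mathbb B}$ converges in $\varrho G_{\mathbb B}$ and is not eventually constant, then there are nonempty, finite, pairwise disjoint sets $w_k\subseteq S$ $(k\in\omega)$ such that for every $A\in\mathbb B$ the number $|w_k\cap A|$ is even for almost all $k$.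

*Proof.* (a) If $x=g_F$ and $s\in F$, then $1=g_F(\{s\})=x(\{s\})=0$, which is absurd. So $F=\emptyset$ and $x=0$, a contradiction.

(b) Let $(d_k)$ be the sequence. There are infinitely many $k$ with $d_{k+1}-d_k\ne0$, and these differences tend to $0$. List them as $g_{w_0},g_{w_1},\dots$ with finite $w_k\neq\emptyset$. For $A\in\mathbb B$ the values $g_{w_k}(A)$ tend to $0$ in the discrete group $\mathbb Z(2)$, so $|w_k\cap A|$ is even for almost all $k$. With $A=\{s\}$ we see that each $s$ lies in only finitely many $w_k$. So, given finitely many of the $w_k$, almost all others are disjoint from them, and we can pass to a pairwise disjoint subsequence. The parity condition is inherited. $\square$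

Two trial families on $S=\omega$ show the tension. First let $\mathbb B$ consist of the finite and the cofinite sets. For each $A\in\mathbb B$ the value $e_n(A)$ is eventually $0$ or eventually $1$, so $e_n\to x$ with $x(A)=1$ iff $A$ is cofinite. By Lemma 3(a), $x\notin G_{\mathbb B}$: a point is forced, but by one sequence, and $G_{\mathbb B}$ is not sequentially complete. Now let $\mathbb B=\mathcal P(\omega)$. Given $w_k$ as in Lemma 3(b), choose $b_k\in w_k$ and put $A=\{b_k:k\in\omega\}$; then $|w_k\cap A|=1$ for all $k$, a contradiction. So $G_{\mathbb B}$ is sequentially complete. But now $(e_n)$ forces nothing: if $A$ is the set of even numbers, some cluster point of $(e_n)$ takes the value $1$ at $A$ and another takes the value $0$.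

So $\mathbb B$ must contain enough sets to select one point from each of infinitely many $w_k$, and few enough to let a point be forced. A family on $\omega\times\omega$ that restricts only almost all columns does both.

**Theorem 1 (ZFC).** There is a countable precompact Boolean group $G$ that is sequentially complete (in fact every sequence in $G$ converging in $\varrho G$ is eventually constant), but $G$ is not topologically isomorphic to a closed subgroup of a product of CC groups.

*Proof.* **Step 1: define the family.** For $A\subseteq\omega\times\omega$ let $A_i=\{n:(i,n)\in A\}$ be its $i$-th column. Let $\mathbb B$ be the family of all $A\subseteq\omega\times\omega$ such that either $A_i$ is finite for almost all $i$, and then we put $x(A)=0$, or $A_i$ is cofinite for almost all $i$, and then we put $x(A)=1$. The two cases exclude each other. The symmetric difference of two finite sets, or of two cofinite sets, is finite, and that of a finite and a cofinite set is cofinite. Hence $\mathbb B$ is a group under symmetric difference and $x:\mathbb B\to\mathbb Z(2)$ is a homomorphism. All finite sets are in $\mathbb B$. Let $G=G_{\mathbb B}$, and view $x$ as a point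 of $\mathbb Z(2)^{\mathbb B}$.

**Step 2: show $x\notin G$.** We have $x(\{s\})=0$ for all $s$ and $x(\omega\times\omega)=1$. So Lemma 3(a) applies.

**Step 3: show that $x$ is forced.** For each $i$ let $a_i\in\varrho G$ be a cluster point of $(e_{(i,n)})_n$. Let $A\in\mathbb B$. For almost all $i$ the set $A_i$ is finite (if $x(A)=0$) or cofinite (if $x(A)=1$). For such $i$ we have $e_{(i,n)}(A)=x(A)$ for almost all $n$, and therefore $a_i(A)=x(A)$. Thus $a_i(A)=x(A)$ for almost all $i$, for each $A\in\mathbb B$; this says $a_i\to x$. Since cluster points $a_i$ exist in the compact group $\varrho G$, also $x\in\varrho G$. By Step 2 and Lemma 2, $G$ is not a closed subgroup of a product of CC groups.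

**Step 4: show that convergent sequences are eventually constant.** Otherwise take $w_k$ as in Lemma 3(b), and choose $b_k\in w_k$. The $b_k$ are distinct. If infinitely many $b_k$ lie in one column $\{i\}\times\omega$, let $J$ be the set of these $k$; otherwise let $J=\omega$. The set $A=\{b_k:k\in J\}$ is contained in one column or meets every column in a finite set. In both cases almost all $A_i$ are finite, so $A\in\mathbb B$. But $|w_k\cap A|=1$ for the infinitely many $k\in J$, since the $w_k$ are disjoint. This contradicts the choice of the $w_k$. So every sequence in $G$ that converges in $\varrho G$ is eventually constant, its limit is in $G$, and $G$ is sequentially complete. $\square$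

**Corollary.** It is not consistent with ZFC that every sequentially complete precompact Abelian group is a closed subgroup of a product of CC Abelian groups. The answer to the question of Section 1 is no: the equivalence fails in every model of ZFC.

**Definition 5 (bad).** A precompact Abelian group is bad if it is sequentially complete but not topologically isomorphic to a closed subgroup of a product of CC groups. Example: the group of Theorem 1.

The remaining sections ask which abstract groups carry bad topologies, whether bad groups can be connected and pseudocompact, and which weights they can have.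

## 5. Small sets, and a criterion for countable groups

Let $D$ be an Abelian group. $\mathrm{Hom}(D,\mathbb T)$ is the group of all homomorphisms $D\to\mathbb T$ (characters), with no continuity required.

**Definition 6 (induced topology).** A subgroup $\mathfrak X\le\mathrm{Hom}(D,\mathbb T)$ that separates the points of $D$ induces on $D$ the topology that makes $g\mapsto(\chi(g))_{\chi\in\mathfrak X}$ an embedding into $\mathbb T^{\mathfrak X}$. It is a precompact group topology, and $\varrho D$ is the closure of $D$ in $\mathbb T^{\mathfrak X}$.

Example: on $\mathbb Z$, the characters $w\mapsto tw$ with $t=a/3^n$ $(a\in\mathbb Z,\ n\in\omega)$ induce the $3$-adic topology. Indeed each set $\{w:\|tw\|<\varepsilon\}$ with $t=a/3^n$ contains $3^n\mathbb Z$, and $3^n\mathbb Z=\{w:\|w/3^n\|<3^{-n}\}$ is open.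

**Definition 7 (small).** Fix a partition $\omega=\bigsqcup_{i\in\omega}C_i$ into infinite sets, the columns. A set $B\subseteq\omega$ is small if $B$ is contained in one column, or $B\cap C_i$ is finite for all $i$.

Example: $C_0$ is small, and so is any set with one point in each column; their union is not small. Subsets of small sets are small. Every infinite set $E$ contains an infinite small set: if some $E\cap C_i$ is infinite, take it, and otherwise $E$ itself is small.

**Lemma 4.** Let $D$ be a countable Abelian group and $(e_j)_{j\in\omega}$ a sequence in $D$ such that

- (α) some $\chi_0\in\mathrm{Hom}(D,\mathbb T)$ satisfies $\lim_j\chi_0(e_j)=z_0\ne0$;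
- (β) for every sequence $(w_k)$ of nonzero elements of $D$ there are $\chi\in\mathrm{Hom}(D,\mathbb T)$ and a small $B$ with $\chi(e_j)\to0$ as $j\to\infty$, $j\notin B$, and $\chi(w_k)\not\to0$;
- (γ) $\{\chi\in\mathrm{Hom}(D,\mathbb T):\chi(e_j)\to0\}$ separates the points of $D$.

Let $\mathfrak X$ be the group of all $\chi\in\mathrm{Hom}(D,\mathbb T)$ for which there is $x(\chi)\in\mathbb T$ such that $\lim_{j\in C_i}\chi(e_j)=x(\chi)$ for almost all $i$. Then the topology $\tau$ on $D$ induced by $\mathfrak X$ is bad.

*Proof.* **Step 1: see which characters lie in $\mathfrak X$.** The value $x(\chi)$ is unique. Limits add, so $\mathfrak X$ is a group and $x:\mathfrak X\to\mathbb T$ is a homomorphism. Suppose $B$ is small and $\chi(e_j)\to0$ for $j\notin B$. If $B$ lies in one column, all other columns are disjoint from $B$; if all $B\cap C_i$ are finite, almost all elements of each column are outside $B$. In both cases $\lim_{j\in C_i}\chi(e_j)=0$ for almost all $i$, so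
$$\chi\in\mathfrak X\quad\text{and}\quad x(\chi)=0.\tag{2}$$
With $B=\emptyset$, (γ) shows that $\mathfrak X$ separates points, so $\tau$ is Hausdorff. Also $\chi_0\in\mathfrak X$ and $x(\chi_0)=z_0$.

**Step 2: show that $x$ is forced.** For each $i$ let $a_i\in\varrho D$ be a cluster point of $(e_j)_{j\in C_i}$. Let $\chi\in\mathfrak X$. For almost all $i$ the values $\chi(e_j)$, $j\in C_i$, converge to $x(\chi)$, so $a_i(\chi)=x(\chi)$. Hence $a_i\to x$ in $\mathbb T^{\mathfrak X}$, and $x\in\varrho D$.

**Step 3: show $x\notin D$.** Suppose $x$ is evaluation at $g\in D$. If $\chi(e_j)\to0$, then $\chi(g)=x(\chi)=0$ by (2). By (γ), $g=0$, so $x=0$, contradicting $x(\chi_0)=z_0\ne0$. Now Lemma 2 applies, with $(e_{i,n})_n$ an enumeration of $(e_j)_{j\in C_i}$: $(D,\tau)$ is not a closed subgroup of a product of CC groups.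

**Step 4: show sequential completeness.** Let $d_k\in D$ converge in $\varrho D$, and suppose that $(d_k)$ is not eventually constant. The nonzero elements among $d_{k+1}-d_k$ form a sequence $(w_k)$ with $\chi(w_k)\to0$ for all $\chi\in\mathfrak X$. But (β) gives a $\chi$, in $\mathfrak X$ by (2), with $\chi(w_k)\not\to0$. So $(d_k)$ is eventually constant and its limit is in $D$. $\square$

For $D=\bigoplus_\omega\mathbb Z(2)$ with canonical generators $e_j$, this is Theorem 1 again. A character is given by the set $A=\{j:\chi(e_j)=\tfrac12\}$, and $\chi\in\mathfrak X$ iff almost all $A\cap C_i$ are finite or almost all are cofinite in $C_i$.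

## 6. Direct sums of groups of prime order, the integers, and the quasicyclic groups

We verify the criterion for three kinds of groups, with the help of the following observation.

**Lemma 5.** Every $0\ne t\in\mathbb T$ has a multiple $ct$, $c\in\mathbb N$, with $\|ct\|\ge\tfrac13$. If $qt=0$ with $1\le q\in\mathbb N$, one may take $0\le c<q$.

*Proof.* Let $r=\|t\|$. If $r\ge\frac13$, take $c=1$. If $r<\frac13$, let $m$ be least with $mr\ge\frac13$. Then $(m-1)r<\frac13$, so $\frac13\le mr<\frac13+r<\frac23$. Since $t=\pm r$ modulo $1$, $\|mt\|=\min(mr,1-mr)\ge\frac13$. If $qt=0$, replacing $c$ by its residue modulo $q$ does not change $ct$. $\square$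

**Lemma 6.** The hypotheses of Lemma 4 hold, for suitable $(e_j)$, for

- (I) $D=\bigoplus_{j\in\omega}\mathbb Z(p_j)$, where the $p_j$ are primes that are all equal or strictly increasing;
- (II) $D=\mathbb Z$;
- (III) $D=\mathbb Z(p^\infty)$, $p$ prime.

In (β) we may replace $(w_k)$ by a subsequence at any time: if $\chi(w_k)\not\to0$ along a subsequence, then $\chi(w_k)\not\to0$.

*Proof of (I).* Let $e_j$ be the canonical generators. A character is given by arbitrary values $\chi(e_j)\in\frac1{p_j}\mathbb Z/\mathbb Z$.

**Step (α).** Let $\chi_0(e_j)=\lfloor p_j/2\rfloor/p_j$. If all $p_j$ equal $p$, this is constant and nonzero. If the $p_j$ increase strictly, it tends to $\frac12$.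

**Step (γ).** If $g\ne0$ has nonzero $j$-th coordinate, the character with $\chi(e_j)=1/p_j$ and $\chi(e_i)=0$ for $i\ne j$ satisfies $\chi(g)\ne0$ and $\chi(e_i)\to0$.

**Step (β).** Suppose some $j$ lies in $\operatorname{supp}w_k$ for infinitely many $k$. As $\mathbb Z(p_j)$ is finite, one nonzero value occurs as $j$-th coordinate of $w_k$ for infinitely many $k$. The character of Step (γ) and $B=\emptyset$ work. Otherwise each $j$ lies in only finitely many supports; pass to a subsequence with pairwise disjoint supports, choose $b_k\in\operatorname{supp}w_k$, and thin out once more so that $B=\{b_k:k\in\omega\}$ is small. Let $v_k\ne0$ be the $b_k$-th coordinate of $w_k$. By Lemma 5, applied to $v_k/p_{b_k}$, there is $c_k$ with $\|c_kv_k/p_{b_k}\|\ge\frac13$. Put $\chi(e_{b_k})=c_k/p_{b_k}$ and $\chi(e_j)=0$ for $j\notin B$. As the supports are disjoint, $b_k$ is the only element of $B$ in $\operatorname{supp}w_k$, so $\|\chi(w_k)\|=\|c_kv_k/p_{b_k}\|\ge\frac13$ for all $k$.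

*Proof of (II).* Let $e_j=(j+1)!$ and $q_j=e_j/e_{j-1}=j+1$ for $j\ge1$. Characters are $w\mapsto tw$, $t\in\mathbb T$. Since all $q_j\ge2$, we have $e_j/e_b\le 2^{-(b-j-1)}/q_{j+1}$ for $b\ge j+1$, and so
$$\sum_{b\ge j+1}\frac{e_j}{e_b}\le\frac2{q_{j+1}}.\tag{3}$$

**Step (γ).** Let $t=1/e_m$. Then $te_j=0$ in $\mathbb T$ for $j\ge m$. Given $w\ne0$, choose $m$ with $e_m>|w|$; then $w/e_m\notin\mathbb Z$.

**Step (α).** Let $t=\sum_{j\ge1}c_j/e_j$ with $c_j=\lfloor q_j/2\rfloor$; it converges because $c_j/e_j\le\frac1{2e_{j-1}}$. In $te_j=\sum_ic_ie_j/e_i$ the terms with $i\le j$ are integers. The term with $i=j+1$ is $c_{j+1}/q_{j+1}$. The terms with $i\ge j+2$ are at most $\frac12e_j/e_{i-1}$ each, so by (3) they add up to at most $1/q_{j+1}$. As $c_{j+1}/q_{j+1}\to\frac12$ and $1/q_{j+1}\to0$, we get $te_j\to\frac12\ne0$.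

**Step (β), reduction.** If $w_k/e_m\not\to0$ in $\mathbb T$ for some $m$, take $t=1/e_m$ and $B=\emptyset$. Otherwise $w_k/e_m\to0$ in the finite group $\frac1{e_m}\mathbb Z/\mathbb Z$, so $e_m\mid w_k$ for almost all $k$, for each $m$. Let $b_k=\max\{b:e_b\mid w_k\}$. It exists because $e_0=1$ and $e_b\mid w_k\ne0$ implies $e_b\le|w_k|$. Since $e_m\mid w_k$ for almost all $k$, $b_k\to\infty$. Choosing terms recursively, pass to a subsequence with
$$e_{b_l}\ge2^{l+5}|w_k|\quad\text{for all }k<l.\tag{4}$$
Then $e_{b_l}>|w_k|\ge e_{b_k}$ for $k<l$, so $b_k$ is strictly increasing. Pass to a further subsequence so that $B=\{b_k\}$ is small; (4) persists because in a subsequence the $l$-th term had index at least $l$ before.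

**Step (β), construction.** By the choice of $b_k$, $w_k/e_{b_k+1}\notin\mathbb Z$, while $q_{b_k+1}w_k/e_{b_k+1}=w_k/e_{b_k}\in\mathbb Z$. Lemma 5 gives $0\le c_k<q_{b_k+1}$ with $\|c_kw_k/e_{b_k+1}\|\ge\frac13$. Put $t=\sum_kc_k/e_{b_k+1}$, which converges since $c_k/e_{b_k+1}<1/e_{b_k}$.

**Step (β), $tw_k$ stays away from $0$.** For $l<k$ we have $b_l+1\le b_k$, so $e_{b_l+1}\mid e_{b_k}\mid w_k$, and the $l$-th term of $tw_k$ is an integer. For $l>k$ its absolute value is at most $|w_k|/e_{b_l}\le2^{-l-5}$ by (4); these terms add up to at most $\sum_{l\ge1}2^{-l-5}=\frac1{32}$. So $\|tw_k\|\ge\frac13-\frac1{32}$ for all $k$.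

**Step (β), $te_j\to0$ off $B$.** Let $j\notin B$. The terms of $te_j$ with $b_l<j$ are integers, since $e_{b_l+1}\mid e_j$. No $b_l$ equals $j$. The terms with $b_l>j$ are at most $e_j/e_{b_l}$ each, and the $b_l$ are distinct, so they add up to at most $2/q_{j+1}$ by (3). Hence $te_j\to0$ for $j\notin B$.

*Proof of (III).* View $D=\{a/p^n+\mathbb Z\}\subseteq\mathbb T$. For $t\in\mathbb Z_p$ and $w\in D$ with $p^rw=0$ let $tw=nw$ for any $n\in\mathbb N$ with $n\equiv t$ modulo $p^r\mathbb Z_p$. This is well defined, and $w\mapsto tw$ is a character of $D$. If $t=\sum_ku_kp^{m_k}$ with integers $u_k\ge0$ and exponents $m_k$ strictly increasing, then $tw=\sum_ku_kp^{m_k}w$, where only the finitely many terms with $m_k<r$ can be nonzero. Let $s_j=j^2$, $e_j=p^{-s_j}+\mathbb Z$, and $q_j=p^{s_j-s_{j-1}}=p^{2j-1}$ for $j\ge1$. By telescoping,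
$$\sum_{i=1}^{j-1}(q_i-1)p^{s_{i-1}}=\sum_{i=1}^{j-1}(p^{s_i}-p^{s_{i-1}})=p^{s_{j-1}}-1<p^{s_{j-1}}.\tag{5}$$

**Step (γ).** For $t=1$ the character is the inclusion $D\subseteq\mathbb T$, which is injective, and $e_j\to0$.

**Step (α).** Let $t=\sum_{i\ge1}\lfloor q_i/2\rfloor p^{s_{i-1}}$. The terms with $i>j$ kill $e_j$, since $s_{i-1}\ge s_j$. The term with $i=j$ contributes $\lfloor q_j/2\rfloor/q_j$. The terms with $i<j$ contribute some $\epsilon_j$ with $0\le\epsilon_j<p^{-s_j}p^{s_{j-1}}=1/q_j$, by (5) and $\lfloor q_i/2\rfloor\le q_i-1$. So $te_j\to\frac12$.

**Step (β), reduction.** If $w_k\not\to0$ in $\mathbb T$, take $t=1$ and $B=\emptyset$. Otherwise $w_k\to0$. Let $p^{r_k}$ be the order of $w_k$. As $w_k\ne0$, $\|w_k\|\ge p^{-r_k}$; hence $r_k\to\infty$. Let $b_k\ge1$ satisfy $s_{b_k-1}<r_k\le s_{b_k}$; it exists because $s_0=0<r_k$. Then $b_k\to\infty$. Pass to a subsequence with $b_k$ strictly increasing and $B=\{b_k\}$ small. The element $p^{s_{b_k-1}}w_k$ is nonzero, because $s_{b_k-1}<r_k$, and it is killed by $q_{b_k}$, because $s_{b_k}\ge r_k$.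

**Step (β), construction.** In (II) the earlier terms were integers; here they need not vanish, so we choose the $c_k$ recursively. Given $c_l$ for $l<k$, let $y_k=\sum_{l<k}c_lp^{s_{b_l-1}}w_k$. If $\|y_k\|\ge\frac16$, put $c_k=0$. Otherwise use Lemma 5 to choose $0\le c_k<q_{b_k}$ with $\|c_kp^{s_{b_k-1}}w_k\|\ge\frac13$. In both cases $\|y_k+c_kp^{s_{b_k-1}}w_k\|\ge\frac16$. Put $t=\sum_kc_kp^{s_{b_k-1}}\in\mathbb Z_p$.

**Step (β), verification.** For $l>k$ we have $b_l-1\ge b_k$, so $s_{b_l-1}\ge s_{b_k}\ge r_k$ and the $l$-th term kills $w_k$. Hence $tw_k=y_k+c_kp^{s_{b_k-1}}w_k$ and $\|tw_k\|\ge\frac16$ for all $k$. Let $j\notin B$, $j\ge1$. The terms with $b_l>j$ kill $e_j$, since $s_{b_l-1}\ge s_j$. For the others, (5) gives $0\le\sum_{b_l<j}c_lp^{s_{b_l-1}}\le\sum_{b=1}^{j-1}(q_b-1)p^{s_{b-1}}<p^{s_{j-1}}$. So $\|te_j\|\le p^{s_{j-1}-s_j}=1/q_j\to0$. $\square$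

## 7. Every infinite Abelian group carries a bad topology

**Theorem 2.** An Abelian group admits a bad precompact group topology iff it is infinite.

*Proof.* A finite group is compact in its only Hausdorff topology, hence CC, hence not bad. Let $G$ be an infinite Abelian group.

**Step 1: find a subgroup $D$ as in Lemma 6.** If $G$ is not torsion, it contains $\mathbb Z$. If $G$ is torsion with infinitely many nonzero primary components, each of these contains an element of prime order, and $G$ contains $\bigoplus_j\mathbb Z(p_j)$ with $p_j$ strictly increasing. Otherwise $G$ is a direct sum of finitely many primary components, and some $p$-component $A$ is infinite. Let $A[p^n]=\{a\in A:p^na=0\}$. If $A[p]$ is infinite, it is an infinite-dimensional vector space over the field with $p$ elements and contains $\bigoplus_\omega\mathbb Z(p)$.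

Suppose $A[p]$ is finite. One can quote L. Fuchs, *Infinite Abelian Groups I*, Thm 25.1: $A$ is then a direct sum of finitely many cocyclic groups, hence contains $\mathbb Z(p^\infty)$. Here is a direct argument. Multiplication by $p$ maps $A[p^{n+1}]$ into $A[p^n]$ with kernel $A[p]$, so all $A[p^n]$ are finite by induction. As $A$ is infinite, $A\ne A[p^n]$ for each $n$, so there are elements of arbitrarily large order. Consider the finite sequences $(a_1,\dots,a_n)$ in $A$ with $a_1\ne0$, $pa_1=0$ and $pa_{i+1}=a_i$. They form a tree with finite levels, since $a_i\in A[p^i]$, and it has sequences of every length: from $a$ of order $p^n$ take $a_i=p^{n-i}a$. By König's lemma there is an infinite sequence $a_1,a_2,\dots$ of this kind. Here $a_n$ has order $p^n$, and $a_n\mapsto p^{-n}+\mathbb Z$ defines an isomorphism of $\langle a_1,a_2,\dots\rangle$ onto $\mathbb Z(p^\infty)$.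

**Step 2: extend the topology from $D$ to $G$.** Take $\mathfrak X\le\mathrm{Hom}(D,\mathbb T)$ and $\tau$ from Lemma 4, and give $G$ the topology induced by
$$\mathfrak X_G=\{\chi\in\mathrm{Hom}(G,\mathbb T):\chi|_D\in\mathfrak X\}.$$
Since $\mathbb T$ is divisible, every character of a subgroup of an Abelian group extends to the whole group; in particular the characters of an Abelian group separate its points. Now $\mathfrak X_G$ separates points. A point $g\notin D$ is separated from $0$ by a character of $G/D$, which lies in $\mathfrak X_G$ because it vanishes on $D$. A point $0\neq g\in D$ is separated from $0$ by some $\chi\in\mathfrak X$, which extends to $G$. So the topology is Hausdorff and precompact. It induces $\tau$ on $D$, because the restrictions to $D$ of the elements of $\mathfrak X_G$ are exactly the elements of $\mathfrak X$. And $D$ is closed in $G$, being the intersection of the kernels of the continuous characters that come from $G/D$.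

**Step 3: show that full character groups detect nonzero sequences.** We claim: if $U$ is an Abelian group and $u_k\in U\setminus\{0\}$ for $k\in\omega$, then $\chi(u_k)\not\to0$ for some $\chi\in\mathrm{Hom}(U,\mathbb T)$. The group $\mathrm{Hom}(U,\mathbb T)$ is closed in $\mathbb T^U$, so it is a compact group with normalized Haar measure. The functions $f_k(\chi)=e^{2\pi i\chi(u_k)}$ are continuous homomorphisms into the unit circle; each $f_k$ is nontrivial, as some $\chi$ has $\chi(u_k)\ne0$. Hence $\int f_k=0$. If $\chi(u_k)\to0$ for all $\chi$, then $f_k\to1$ pointwise, and $\int f_k\to1$ by dominated convergence, a contradiction.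

**Step 4: show that $G$ is sequentially complete.** Let $g_k\in G$ converge in $\varrho G$. Put $U=G/D$ and $u_k=g_{k+1}-g_k+D$. Each $\chi\in\mathrm{Hom}(U,\mathbb T)$ gives a character in $\mathfrak X_G$, which extends continuously to $\varrho G$; so $\chi(u_k)\to0$. By Step 3, applied to the nonzero $u_k$ if there were infinitely many, $u_k=0$ for almost all $k$. So there is $g\in G$ with $g_k\in g+D$ for almost all $k$. Then $g_k-g\in D$ converges to a point of the closure of $D$ in $\varrho G$, which is $\varrho D$ by (F1). Since $(D,\tau)$ is sequentially complete, this limit is in $D$. So $\lim g_k\in G$.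

**Step 5: show that $G$ does not embed.** If $G$ were a closed subgroup of a product of CC groups, so would be its closed subgroup $(D,\tau)$, contradicting Lemma 4. $\square$

## 8. Connected pseudocompact counterexamples

**Definition 8 (pseudocompact, weight).** A space is pseudocompact if every continuous real-valued function on it is bounded. The weight $w(X)$ is the least cardinality of a base of $X$.

Examples: CC spaces are pseudocompact. If $|f(y_n)|>n$ for all $n$ and $c$ is a cluster point of $(y_n)$, then the neighborhood $\{|f|<|f(c)|+1\}$ of $c$ contains $y_n$ for only finitely many $n$, a contradiction. For infinite $\kappa$, $w(\mathbb T^\kappa)=w(\mathbb Z(2)^\kappa)=\kappa$.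

We recall that the continuous characters of a compact Abelian group $K$ separate its points, and that they form a group $\widehat K$ with $|\widehat K|=w(K)$ if $K$ is infinite. We also need the following.

**Lemma 7.** If $G$ is precompact, then $w(\varrho G)=w(G)$.

*Proof.* If $G$ is finite, $G=\varrho G$. Let $G$ be infinite and $\lambda=w(G)$, which is infinite because an infinite Hausdorff space has infinite weight. As $G$ is a subspace, $\lambda\le w(\varrho G)$. Let $\mathcal V$ be a base at the identity in $G$ of open sets, with $|\mathcal V|\le\lambda$. For $V\in\mathcal V$ write $V=O\cap G$ with $O$ open in $\varrho G$; since $G$ is dense, $\overline V=\overline O\supseteq O$, so $\overline V$ is a neighborhood of the identity in $\varrho G$. By regularity the sets $\overline V$ form a neighborhood base there. Let $\mathcal W$ be the family of their interiors. For each $W\in\mathcal W$ choose a finite $F_W$ with $\varrho G=F_WW$. The at most $\lambda$ sets $fW$, $W\in\mathcal W$, $f\in F_W$, form a base. Indeed, if $y\in O$ with $O$ open, choose $W\in\mathcal W$ with $W^{-1}W\subseteq y^{-1}O$ and $f\in F_W$ with $y\in fW$; then $f\in yW^{-1}$ and $fW\subseteq yW^{-1}W\subseteq O$.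 $\square$

**Theorem 3.** Every sequentially complete precompact Abelian group $G$ is topologically isomorphic to a closed subgroup of a connected, pseudocompact, sequentially complete Abelian group $P$ of weight $\kappa=\max(w(G),\omega_1)$. Hence there are connected pseudocompact bad groups.

*Proof.* **Step 1: construct $P$.** With $K=\varrho G$ we have $|\widehat K|\le\kappa$, by Lemma 7 and the recalled fact, or because $K$ is finite. So $K$ embeds in $\mathbb T^{\widehat K}$, and we regard $\varrho G$ as a closed subgroup of $L=\mathbb T^\kappa$. Let $\Sigma\le L^{\omega_1}$ be the subgroup of elements with countable support, $\Delta:L\to L^{\omega_1}$ the diagonal map, and $P=\Sigma+\Delta(G)$.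

**Step 2: connectedness, pseudocompactness, weight.** Every sequence in $\Sigma$ lies in a compact subgroup $L^C\times\{0\}\subseteq\Sigma$ with $C\subseteq\omega_1$ countable, so $\Sigma$ is CC. It is connected, as a union of connected subgroups $L^C\times\{0\}$, which all contain $0$. It is dense in $L^{\omega_1}$, because already the elements of finite support are. From $\Sigma\subseteq P\subseteq\overline\Sigma$ we see that $P$ is connected. A continuous real function on $P$ is bounded on the CC space $\Sigma$, hence on $P$ with the same bound, as $\Sigma$ is dense. So $P$ is pseudocompact. Finally $P$ is dense in $L^{\omega_1}\cong\mathbb T^\kappa$, so $\varrho P=L^{\omega_1}$ and $w(P)=\kappa$ by Lemma 7.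

**Step 3: find $G$ as a closed subgroup.** Let $\sigma+\Delta(g)=\Delta(l)$ with $\sigma\in\Sigma$, $g\in G$, $l\in L$. Then $\sigma=\Delta(l-g)$ has countable support, so $l=g$. Hence $P\cap\Delta(L)=\Delta(G)$. As $\Delta(L)$ is compact, $\Delta(G)$ is closed in $P$, and it is isomorphic to $G$.

**Step 4: show that $P$ is sequentially complete.** Let $\sigma_k+\Delta(g_k)\to z\in L^{\omega_1}$ with $\sigma_k\in\Sigma$, $g_k\in G$. The union $S$ of the supports of the $\sigma_k$ is countable. For $\alpha\notin S$ we get $g_k\to z_\alpha$ in $L$. So all $z_\alpha$, $\alpha\notin S$, are equal to one point $g$. It lies in $\overline G=\varrho G$, and in $G$ because $G$ is sequentially complete. Now $z-\Delta(g)$ vanishes off $S$, so $z\in\Sigma+\Delta(g)\subseteq P$.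

**Step 5: conclude.** Apply this to a bad $G$. If $P$ were a closed subgroup of a product of CC groups, so would be its closed subgroup $\Delta(G)\cong G$. So $P$ is bad. $\square$

## 9. Weights of bad groups

**Definition 9 (splitting number).** A family $\mathcal S\subseteq\mathcal P(\omega)$ is splitting if for every infinite $M\subseteq\omega$ there is $S\in\mathcal S$ such that $M\cap S$ and $M\setminus S$ are both infinite. $\mathfrak s$ is the least size of a splitting family.

Example: $\mathcal P(\omega)$ is splitting, so $\mathfrak s\le\mathfrak c$. A countable family $\{S_0,S_1,\dots\}$ is not: choose infinite $M_0\supseteq M_1\supseteq\cdots$ with $M_n\subseteq S_n$ or $M_n\cap S_n=\emptyset$, and then $m_0<m_1<\cdots$ with $m_n\in M_n$; no $S_n$ splits $\{m_n:n\in\omega\}$.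

**Definition 10.** $\mathrm{non}(\mathcal M)$ is the least size of a nonmeager subset of a Polish space without isolated points; this does not depend on the space.

Example: countable subsets of such a space are meager, since points are nowhere dense, and the whole space is nonmeager by Baire's theorem. So $\omega_1\le\mathrm{non}(\mathcal M)\le\mathfrak c$.

**Theorem 4.** (a) If $w(G)<\mathfrak s$ and $G$ is a sequentially complete precompact group, then $G$ is countably compact. So there is no bad group of weight $<\mathfrak s$.
(b) For every $\kappa\ge\mathrm{non}(\mathcal M)$ there is a bad group of weight $\kappa$; for $\mathrm{non}(\mathcal M)\le\kappa\le\mathfrak c$ it can be taken countable.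
Consequently the least weight of a bad group lies between $\mathfrak s$ and $\mathrm{non}(\mathcal M)$. If $\mathfrak s=\mathfrak c$ (e.g. under MA), it is exactly $\mathfrak c$.

*Proof of (a).* By Lemma 7, $\varrho G$ has a base $\mathcal U$ with $|\mathcal U|<\mathfrak s$. Let $(g_k)$ be a sequence in $G$. The family of sets $\{k:g_k\in U\}$, $U\in\mathcal U$, is too small to be splitting. So there is an infinite $M\subseteq\omega$ such that for each $U\in\mathcal U$ either $g_k\in U$ for almost all $k\in M$, or $g_k\notin U$ for almost all $k\in M$. Let $y\in\varrho G$ be a cluster point of $(g_k)_{k\in M}$. For $U\in\mathcal U$ with $y\in U$ the second alternative is impossible, so the first holds. Hence $(g_k)_{k\in M}$ converges to $y$, and $y\in G$ by sequential completeness. So every sequence in $G$ has a cluster point in $G$. A CC group is a closed subgroup of itself, hence not bad.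

*Proof of (b) for $\mathrm{non}(\mathcal M)\le\kappa\le\mathfrak c$.* In Step 4 of Theorem 1 we needed, for each possible $(w_k)$, one set in $\mathbb B$ that meets infinitely many $w_k$ in an odd number of points. Nonmeager families supply such sets economically.

**Step 1: choose a smaller family.** Let $X\subseteq\mathcal P(\omega)$ and $Y\subseteq\prod_{i\in\omega}[\omega]^{<\omega}$ be nonmeager of size $\mathrm{non}(\mathcal M)$; here $[\omega]^{<\omega}$, the set of finite subsets of $\omega$, is discrete, and both spaces are Polish without isolated points. For $y\in Y$ let $A_y=\{(i,n):n\in y(i)\}$. Take $\mathbb B$ and $x$ from Theorem 1. The set $\omega\times\omega$, all finite sets, all $\{i\}\times A$ with $i\in\omega$ and $A\in X$, and all $A_y$ with $y\in Y$ belong to $\mathbb B$: all but finitely many columns of $\{i\}\times A$ are empty, and all columns of $A_y$ are finite. These are at most $\mathrm{non}(\mathcal M)\le\kappa$ sets, and $|\mathbb B|=\mathfrak c$. So there is a subgroup $\mathbb B'\le\mathbb B$ of size $\kappa$ that contains all of them. Let $G'=G_{\mathbb B'}$, a countable precompact Boolean group.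

**Step 2: the obstruction survives.** The restriction $x|_{\mathbb B'}$ vanishes at singletons and is $1$ at $\omega\times\omega$, so it is not in $G'$ by Lemma 3(a). If $a_i\in\varrho G'$ is a cluster point of $(e_{(i,n)})_n$ for each $i$, then for each $A\in\mathbb B'$ we have $a_i(A)=x(A)$ for almost all $i$, exactly as in Step 3 of Theorem 1. So $x|_{\mathbb B'}\in\varrho G'$, and Lemma 2 applies to $G'$.

**Step 3: sequential completeness.** Suppose a sequence in $G'$ converges in $\varrho G'$ and is not eventually constant. Let $w_k\subseteq\omega\times\omega$ be the nonempty, finite, pairwise disjoint sets from Lemma 3(b): for every $A\in\mathbb B'$, $|w_k\cap A|$ is even for almost all $k$.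

Case 1: some column $\{i\}\times\omega$ meets infinitely many $w_k$. Pass to those. For each $k$ the set $\{A\subseteq\omega:|w_k\cap(\{i\}\times A)|\text{ is odd}\}$ is clopen in $\mathcal P(\omega)$, since it depends on finitely many coordinates. So $O_m=\bigcup_{k\ge m}\{A:|w_k\cap(\{i\}\times A)|\text{ is odd}\}$ is open. It is dense: a basic open set prescribes $A\cap n$ for some $n$; as the $w_k$ are disjoint, some $w_k$ with $k\ge m$ is disjoint from $\{i\}\times n$, and we can choose $A$ with the prescribed $A\cap n$ and with exactly one further element $a$, where $(i,a)\in w_k$. The dense $G_\delta$ set $\bigcap_mO_m$ has a meager complement, so it meets the nonmeager set $X$. For $A\in X\cap\bigcap_mO_m$ the set $\{i\}\times A\in\mathbb B'$ meets infinitely many $w_k$ in an odd number of points, a contradiction.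

Case 2: each column meets only finitely many $w_k$. For each $k$ the set $\{y:|w_k\cap A_y|\text{ is odd}\}$ is clopen, since it depends on $y(i)$ for finitely many $i$ only. Let $O_m$ be the union of these sets over $k\ge m$. It is open, and it is dense: a basic open set prescribes $y(i)$ for $i<n$; only finitely many $w_k$ meet the columns $i<n$, so some $w_k$ with $k\ge m$ avoids them. Choose $(i,a)\in w_k$, put $y(i)=\{a\}$, and put $y(i')=\emptyset$ for all other $i'\ge n$. Then $|w_k\cap A_y|=1$. So $\bigcap_mO_m$ meets $Y$, and some $A_y\in\mathbb B'$ gives a contradiction as before.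

Hence convergent sequences are eventually constant, and $G'$ is bad.

**Step 4: compute the weight.** As a subspace of $\mathbb Z(2)^{\mathbb B'}$, $G'$ has weight at most $\kappa$. For $A\in\mathbb B'$ the projection $g\mapsto g(A)$ is a continuous homomorphism $\varrho G'\to\mathbb Z(2)$, and with $\mathbb Z(2)\cong\frac12\mathbb Z/\mathbb Z\le\mathbb T$ it is a continuous character. Different sets $A$ give different characters, because $e_s(A)=1$ iff $s\in A$. So $|\widehat{\varrho G'}|\ge|\mathbb B'|=\kappa$, and $w(G')=w(\varrho G')=|\widehat{\varrho G'}|\ge\kappa$. Thus $w(G')=\kappa$. (By Comfort–Ross, *Fund. Math.* 55 (1964), 283–291, $\mathbb B'$ is even the full group of continuous characters of $G'$.)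

*Proof of (b) for $\kappa>\mathfrak c$.* Take $H=G\times\mathbb Z(2)^\kappa$ with $G$ from Theorem 1. As $w(G)\le|\mathbb B|=\mathfrak c$, $w(H)=\kappa$. Here $\varrho H=\varrho G\times\mathbb Z(2)^\kappa$. If a sequence in $H$ converges in $\varrho H$, its first coordinates converge in $\varrho G$, hence to a point of $G$; so $H$ is sequentially complete. It contains $G\times\{0\}\cong G$ as a closed subgroup, so $H$ is not a closed subgroup of a product of CC groups. Thus $H$ is bad.

*Proof of the last two sentences of the theorem.* By (a) the least weight of a bad group is at least $\mathfrak s$, and by (b) with $\kappa=\mathrm{non}(\mathcal M)$ it is at most $\mathrm{non}(\mathcal M)\le\mathfrak c$. If $\mathfrak s=\mathfrak c$, both bounds equal $\mathfrak c$. $\square$
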